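# A compact space covered by nowhere dense $P$-sets of cellularity $\omega_1$

## 1. $P$-sets, cellularity and $\pi$-bases

All spaces are Hausdorff. A set $N$ is a neighborhood of a set $A$ if $A\subseteq\operatorname{int}N$. A set is nowhere dense if its closure has empty interior. A space is zero-dimensional if it has a base of clopen sets, and its weight is the least cardinality of a base. Cardinals are initial ordinals, and "limit ordinal" means nonzero limit ordinal.

Ordinals carry the order topology. For an infinite cardinal $\kappa$ the space $\kappa+1=[0,\kappa]$ is compact. It has a base of clopen sets, namely $\{0\}$ and the intervals $(\mu,\nu]$. Its isolated points are exactly $0$ and the successor ordinals, and all of these are below $\kappa$. A neighborhood of a limit ordinal $\nu$ contains some $(\mu,\nu]$ with $\mu<\nu$. Initial segments $[0,\epsilon)$ are open.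

**Definition ($P$-set).** A closed subset $A$ of a space $X$ is a *$P$-set* if the intersection of countably many neighborhoods of $A$ is again a neighborhood of $A$. A point $x$ is a *$P$-point* if $\{x\}$ is a $P$-set.

*Example.* In $\omega+1$ the set $\{\omega\}$ is not a $P$-set: the neighborhoods $(n,\omega]$ intersect in $\{\omega\}$, which is not open. In $\omega_1+1$ the set $\{\omega_1\}$ is a $P$-set. Indeed, if $N_n\supseteq(\beta_n,\omega_1]$ with $\beta_n<\omega_1$, then $\beta=\sup_n\beta_n$ is countable and $(\beta,\omega_1]\subseteq\bigcap_nN_n$. Also $\{\omega_1\}$ is nowhere dense, because $\omega_1$ is not isolated.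

**Definition ($P_\kappa$-set).** Let $\kappa$ be a regular uncountable cardinal. A closed set $A\subseteq X$ is a *$P_\kappa$-set* if the intersection of fewer than $\kappa$ neighborhoods of $A$ is a neighborhood of $A$. So $P=P_{\omega_1}$.

*Example.* In $\kappa+1$ the set $\{\kappa\}$ is a nowhere dense $P_\kappa$-set. The argument is the same, because the supremum of fewer than $\kappa$ ordinals below $\kappa$ is below $\kappa$ by regularity.

More examples come from the following lemma, which will give every $P$-set that we construct.

**Lemma 1.1.** Let $X$ be compact, $f:X\to Z$ continuous, and $B\subseteq Z$ a $P_\kappa$-set. Then $f^{-1}(B)$ is a $P_\kappa$-set.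

*Proof.* The set $f^{-1}(B)$ is closed. Let $N_t$ $(t\in T)$ be fewer than $\kappa$ neighborhoods of it. Then $X\setminus\operatorname{int}N_t$ is compact and misses $f^{-1}(B)$, so its image $K_t$ is compact, hence closed in $Z$, and misses $B$. The sets $Z\setminus K_t$ are fewer than $\kappa$ neighborhoods of $B$, so there is an open $G$ with $B\subseteq G\subseteq\bigcap_t(Z\setminus K_t)$. The set $f^{-1}(G)$ is open and contains $f^{-1}(B)$. If $f(x)\in G$, then $f(x)\notin K_t$, so $x\in\operatorname{int}N_t$. Hence $f^{-1}(G)\subseteq\bigcap_tN_t$. $\square$

For instance, $\{\omega_1\}\times[0,1]$ is a $P$-set in $(\omega_1+1)\times[0,1]$: it is the preimage of $\{\omega_1\}$ under the first projection. It is nowhere dense, since it is closed and every nonempty open box contains a point with first coordinate below $\omega_1$.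

**Definition (cellularity, ccc).** The *cellularity* $c(Y)$ is the supremum of the cardinalities of families of pairwise disjoint nonempty open subsets of $Y$. A space is *ccc* if every such family is countable.

*Example.* The $P$-set $\{\omega_1\}\times[0,1]$ just mentioned is ccc, being homeomorphic to $[0,1]$. The space $\omega_1+1$ has cellularity $\omega_1$: the sets $\{\alpha+1\}$, $\alpha<\omega_1$, are open and pairwise disjoint, and a larger disjoint family is impossible because the space has only $\omega_1$ points.

**Definition ($\pi$-base, $\pi$-weight).** A *$\pi$-base* of a space $Y$ is a family of nonempty open subsets of $Y$ such that every nonempty open subset of $Y$ contains a member of the family. The *$\pi$-weight* of $Y$ is the least cardinality of a $\pi$-base. It is at most the weight.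

*Example.* In $\omega_1+1$ the singletons of isolated points form a $\pi$-base, since every neighborhood of a limit ordinal contains successors. Every $\pi$-base must contain all these singletons, so the $\pi$-weight is $\omega_1$. Note that the $\pi$-base does not see the limit points at all.

**Definition ($\Delta$-system).** A family of sets is a *$\Delta$-system with root $r$* if any two distinct members have intersection exactly $r$.

*Example.* The sets $\{0,n\}$, $n\ge1$, form a $\Delta$-system with root $\{0\}$. The textbook $\Delta$-system lemma says: if $\lambda$ is a regular uncountable cardinal, every family of $\lambda$ finite sets contains a $\Delta$-system of size $\lambda$.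

## 2. Covering a compact space by nowhere dense $P$-sets

A nowhere dense $P$-set is small in the sense of category, and yet no countable family of its neighborhoods can close in on it. Can a compact space consist entirely of points lying in such sets? The problem restricts the cellularity of the sets allowed. Put $\omega^*=\beta\omega\setminus\omega$. Two results are given.

(a) (Dow and van Mill, 1981) No nonempty compact space can be covered by nowhere dense ccc $P$-sets.

(b) $\omega^*$ cannot be covered by nowhere dense $P$-sets of cellularity at most $\omega_1$. Indeed, there is (in ZFC) a point $x\in\omega^*$ that lies in no nowhere dense $P$-set $K\subseteq\omega^*$ of cellularity at most $\omega_1$.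

**Problem.** Determine whether there is a nonempty compact space that can be covered by nowhere dense $P$-sets of cellularity at most $\omega_1$.

Result (a) settles cellularity $\omega$, and (b) says that $\omega^*$ is not an example for $\omega_1$. Some cases can be settled by hand.

*Spaces with an isolated point.* An isolated point lies in no nowhere dense set. So $\omega_1+1$ is not covered, although it has a nowhere dense $P$-set.

*Metrizable spaces.* If $A\ne\emptyset$ is closed in a metric space, then $A$ is the intersection of the neighborhoods $\{x:d(x,A)<1/n\}$, $n\ge1$. So if $A$ is a $P$-set, it is open, and a nowhere dense $P$-set is empty. No nonempty metrizable space is covered.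

*Countable covers.* By the Baire category theorem a nonempty compact space is not the union of countably many nowhere dense sets. So any cover is uncountable. For $P$-sets we shall see that $\omega_1$ sets are not enough either, and this explains why $\omega_2$ enters.

The answer to the problem is yes, in ZFC. These are the results to be proved.

**Theorem 2.1.** There is a nonempty compact space $X$ covered by nowhere dense $P$-sets $A_i$ $(i<\omega_2)$ with $c(A_i)=\omega_1$. Moreover $c(X)=\omega_1$ and $X$ is zero-dimensional of weight at most $\omega_2$.

**Theorem 2.2.** For every regular uncountable $\kappa$ there is a nonempty compact zero-dimensional space of weight at most $\kappa^+$ and cellularity $\kappa$ that is covered by $\kappa^+$ nowhere dense $P_\kappa$-sets, each of cellularity $\kappa$.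

**Theorem 2.3.** Let $\kappa$ be regular uncountable, $X$ compact, and $U\subseteq X$ nonempty open.

(i) $U$ is not covered by $\kappa$ (or fewer) nowhere dense $P_\kappa$-sets of $X$.

(ii) If $U$ has $\pi$-weight at most $\kappa$, then some point of $U$ lies in no nowhere dense $P_\kappa$-set of $X$.

(iii) If $U$ meets some nowhere dense $P_\kappa$-set of $X$, then $U$ contains $\kappa$ pairwise disjoint nonempty open sets.

**Corollary 2.4.** The following hold in ZFC.

(A) For an infinite cardinal $\mu$, some nonempty compact space can be covered by nowhere dense $P$-sets of cellularity at most $\mu$ if and only if $\mu\ge\omega_1$. For every $\mu\ge\omega_1$ some nonempty compact space is covered by nowhere dense $P$-sets of cellularity exactly $\mu$.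

(B) If a compact space is covered by nowhere dense $P$-sets, then every nonempty open subset has $\pi$-weight at least $\omega_2$ and cellularity at least $\omega_1$. The space $X$ of Theorem 2.1 attains both bounds on every nonempty open set, and its weight is exactly $\omega_2$.

(C) No nonempty compact space is covered by $\omega_1$ nowhere dense $P$-sets. The space $X$ of Theorem 2.1 is covered by $\omega_2$ of them; in fact $\{A_i:i\in S\}$ covers $X$ for every $S\subseteq\omega_2$ with $|S|=\omega_2$.

The argument for Theorem 2.2 is the argument for Theorem 2.1 with other cardinals. So from now on $\kappa$ is a fixed regular uncountable cardinal. For the problem itself, read $\kappa=\omega_1$ and $\kappa^+=\omega_2$ throughout.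

## 3. Subspaces of cubes of $\kappa+1$ cut out by pairwise constraints

The point $\kappa$ of $\kappa+1$ is the simplest nowhere dense $P_\kappa$-set, and cubes give many copies of it. In $(\kappa+1)^I$ the sets $\{x:x(i)=\kappa\}$ are $P_\kappa$-sets by Lemma 1.1, and they are nowhere dense. But they do not cover the cube: the constant function $0$ lies in none of them. We would like to keep only the points with some coordinate equal to $\kappa$. For infinite $I$ these points do not form a closed set. A basic neighborhood of the constant function $0$ restricts only finitely many coordinates, so it contains a point that is $\kappa$ at one other coordinate and $0$ elsewhere. Hence the bad points must be removed indirectly, by *closed* requirements, each involving only finitely many coordinates. The simplest requirements that forbid two coordinates from being small together are lower bounds on $\max(x(i),x(j))$.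

**Definition (constraint function).** A *constraint function* on a set $I$ assigns to each pair of distinct $i,j\in I$ a value $e(i,j)=e(j,i)$ that is either $0$ or a successor ordinal below $\kappa$. For $J\subseteq I$ put
$$X_J=\{x\in(\kappa+1)^J:\ \max(x(i),x(j))\ge e(i,j)\text{ for all distinct }i,j\in J\}.$$
Put $X=X_I$ and, for $i\in I$, $A_i=\{x\in X:x(i)=\kappa\}$.

*Example.* Let $I=\{0,1\}$ and $e(0,1)=1$. Then $X=(\kappa+1)^2\setminus\{(0,0)\}$, since the only pair of coordinates with maximum below $1$ is $(0,0)$.

The rest of this section collects what holds for *every* constraint function $e$ on an index set $I$. None of it uses the size of $I$, apart from the bound on the weight.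

**Lemma 3.1.** Each $X_J$ is a nonempty compact zero-dimensional space. If $|J|\le\kappa^+$, its weight is at most $\kappa^+$.

*Proof.* For fixed $i\neq j$ the points violating the requirement form the set $\{x:x(i)<e(i,j),\ x(j)<e(i,j)\}$. It is open, because initial segments are open in $\kappa+1$. So $X_J$ is closed in the compact zero-dimensional space $(\kappa+1)^J$, hence compact and zero-dimensional. The constant function $\kappa$ belongs to $X_J$. Finally, $\kappa+1$ has weight at most $\kappa$, so a product of at most $\kappa^+$ copies has weight at most $\kappa^+$, and so do its subspaces. $\square$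

**Lemma 3.2.** Each $A_i$ is a $P_\kappa$-set of $X$.

*Proof.* It is the preimage of the $P_\kappa$-set $\{\kappa\}$ under the continuous map $X\to\kappa+1$, $x\mapsto x(i)$. Apply Lemma 1.1. $\square$

Next we want a handy $\pi$-base of $X_J$. It should consist of sets given by finite information, so that intersections can be computed combinatorially.

**Definition (condition).** A *$J$-condition* is a function $p$ from a finite set $\operatorname{dom}p\subseteq J$ into the set of isolated points of $\kappa+1$, such that $\max(p(i),p(j))\ge e(i,j)$ for all distinct $i,j\in\operatorname{dom}p$. Put $[p]_J=\{x\in X_J:x\supseteq p\}$.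

*Example.* If $e(i,j)=5$, then $\{(i,0)\}$ is a condition, and so is $\{(i,0),(j,5)\}$, but $\{(i,0),(j,4)\}$ is not.

Since the values of $p$ are isolated points, $[p]_J$ is clopen. It is also nonempty: extend $p$ by the constant value $\kappa$. A pair inside $\operatorname{dom}p$ satisfies its requirement because $p$ is a condition, and any other pair has a coordinate equal to $\kappa$.

**Lemma 3.3.** Every nonempty open $U\subseteq X_J$ contains $[p]_J$ for some $J$-condition $p$.

*Proof.* Let $x\in U$. There are a finite $F\subseteq J$ and open $V_i\ni x(i)$ $(i\in F)$ such that every $y\in X_J$ with $y(i)\in V_i$ for all $i\in F$ lies in $U$. The task is to move each $x(i)$ slightly, inside $V_i$, to an isolated point, without violating a requirement. Define $p$ on $F$ as follows.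

- If $x(i)$ is isolated, let $p(i)=x(i)$.
- If $x(i)$ is a limit ordinal (possibly $\kappa$), let $p(i)$ be a successor ordinal in $V_i$ that is below $x(i)$ and above each of the finitely many ordinals $e(i,j)$, $j\in F\setminus\{i\}$, with $e(i,j)<x(i)$. Such an ordinal exists, because $V_i$ contains an interval $(\mu,x(i)]$ with $\mu<x(i)$ and there are successors below the limit $x(i)$ above any given finite set of smaller ordinals.

Let $i\ne j$ be in $F$. Since $\max(x(i),x(j))\ge e(i,j)$, we may assume by symmetry that $x(i)\ge e(i,j)$. If $x(i)$ is isolated, then $p(i)=x(i)\ge e(i,j)$. If $x(i)$ is a limit, then $e(i,j)\neq x(i)$, because $e(i,j)$ is $0$ or a successor. So $e(i,j)<x(i)$, and $p(i)>e(i,j)$ by the choice of $p(i)$. Hence $p$ is a $J$-condition. Every $y\in[p]_J$ has $y(i)=p(i)\in V_i$ for $i\in F$, so $[p]_J\subseteq U$. $\square$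

This is where it matters that constraint functions avoid limit values. Suppose that $e(i,j)=\omega$ were allowed for some pair. The open set $\{x\in X_J:x(i)\le\omega,\ x(j)=0\}$ contains the point with $x(i)=\omega$, $x(j)=0$ and $\kappa$ elsewhere, and all its points have $x(i)=\omega$. But it contains no $[p]_J$: if $i\in\operatorname{dom}p$ then $p(i)\ne\omega$, and if $i\notin\operatorname{dom}p$ then extending $p$ by the constant $\kappa$ gives a point with $x(i)=\kappa$.

**Lemma 3.4.** Each $A_i$ is nowhere dense in $X$.

*Proof.* $A_i$ is closed, so by Lemma 3.3 it suffices that no $[p]_I$ is contained in $A_i$. If $i\in\operatorname{dom}p$, then $p(i)$ is isolated, so $p(i)<\kappa$ and the nonempty set $[p]_I$ misses $A_i$. If $i\notin\operatorname{dom}p$, choose a successor ordinal $\zeta<\kappa$ with $\zeta\ge e(i,j)$ for all $j\in\operatorname{dom}p$. Then $q=p\cup\{(i,\zeta)\}$ is a condition, and $\emptyset\ne[q]_I\subseteq[p]_I\setminus A_i$. $\square$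

**Lemma 3.5.** For $i\in I$ and $J=I\setminus\{i\}$, restriction $x\mapsto x\restriction J$ is a homeomorphism of $A_i$ onto $X_J$. If $J\neq\emptyset$, then $c(X_J)\ge\kappa$. If $I\ne\emptyset$, then $c(X)\ge\kappa$.

*Proof.* Restriction maps $A_i$ continuously into $X_J$, and it is injective because $x(i)=\kappa$ on $A_i$. It is onto: if $y\in X_J$, then $y\cup\{(i,\kappa)\}$ is in $A_i$, since every requirement involving $i$ holds automatically. A continuous bijection from a compact space to a Hausdorff space is a homeomorphism. For the last two claims, let $J\subseteq I$ be any nonempty set, including $J=I$, and fix $j\in J$. The sets $\{x\in X_J:x(j)=\alpha+1\}$, $\alpha<\kappa$, are open and pairwise disjoint, and they are nonempty because $\{(j,\alpha+1)\}$ is a condition. $\square$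

So for every constraint function the $A_i$ are nowhere dense $P_\kappa$-sets. Two things are left to arrange by the choice of $I$ and $e$: the $A_i$ must cover $X$, and no $X_J$ may contain more than $\kappa$ pairwise disjoint nonempty open sets.

## 4. Index set $\kappa$, and constraints from injections

**Too few coordinates.** The first index set to try is $I=\kappa$. It fails for every $e$. Given a constraint function $e$ on $\kappa$, put
$$x(i)=\sup\{e(j,i):j<i\}\qquad(i<\kappa),$$
with $\sup\emptyset=0$. Since $i<\kappa$ and $\kappa$ is regular, $x(i)<\kappa$. For $j<i$ we have $\max(x(i),x(j))\ge x(i)\ge e(j,i)$. So $x\in X$, and $x$ lies in no $A_i$. In this construction each $i$ had fewer than $\kappa$ predecessors. With $I=\kappa^+$ an index may have $\kappa$ predecessors, and the supremum may be $\kappa$.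

**Large constraints on every pair.** So let $I=\kappa^+$. The obvious way to force a coordinate up to $\kappa$ is to let $j\mapsto e(j,i)$ be injective for each $i$. For each $i<\kappa^+$ fix an injection $f_i:i\to\kappa$, and for $j<i$ put $e(j,i)=e(i,j)=f_i(j)+1$.

Now the $A_i$ do cover $X$. Suppose $x\in X$ and $x(i)<\kappa$ for all $i$. By the pigeonhole principle, since $\kappa^+$ is regular, there is $\alpha<\kappa$ such that $S=\{i:x(i)=\alpha\}$ has size $\kappa^+$. Choose $i\in S$ with at least $\kappa$ predecessors in $S$. Fewer than $\kappa$ of these predecessors $j$ satisfy $f_i(j)<\alpha$, since $f_i$ is injective. So there is $j\in S\cap i$ with $f_i(j)\ge\alpha$, and then $e(i,j)\ge\alpha+1>\alpha=\max(x(i),x(j))$, a contradiction.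

We have covered a compact space by nowhere dense $P_\kappa$-sets. What fails is the cellularity. Every value of this $e$ is at least $1$. So for $i\ne j$ no point of $X$ has $x(i)=x(j)=0$, and the nonempty clopen sets
$$\{x\in X:x(i)=0\}\qquad(i<\kappa^+)$$
are pairwise disjoint. Hence $c(X)\ge\kappa^+$. The same sets computed in $X_J$ with $J=\kappa^+\setminus\{i\}$ show $c(A_i)\ge\kappa^+$, by Lemma 3.5.

The two computations show what to ask of $e$. The covering argument worked because for every $\alpha<\kappa$ no set $S$ of size $\kappa^+$ has $e\le\alpha$ on all its pairs. The cellularity was large because there is a set of size $\kappa^+$ on all of whose pairs $e>0$. Large values must appear on every set of size $\kappa^+$, and so must the value $0$. That is, $e$ has to be far from homogeneous on every set of size $\kappa^+$, which is what strong colorings provide.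

## 5. A coloring of pairs with every color between two blocks

Here $[\lambda]^2$ is the set of two-element subsets of $\lambda$.

**Fact 5.1.** There is $c:[\kappa^+]^2\to\kappa^+$ such that for every family $\mathcal F$ of $\kappa^+$ pairwise disjoint nonempty finite subsets of $\kappa^+$ and every $\gamma<\kappa^+$, there are distinct $a,b\in\mathcal F$ with $c(\{i,j\})=\gamma$ for all $i\in a$, $j\in b$.

To see what is being asserted, take $\mathcal F$ to consist of singletons: then the Fact says that $c$ takes *every* value on the pairs of *every* set of size $\kappa^+$. With $\omega$ in place of $\kappa^+$ such a coloring does not exist. Given $c:[\omega]^2\to\omega$, Ramsey's theorem gives an infinite $H\subseteq\omega$ on whose pairs $c$ is always $0$ or never $0$. In the first case the color $1$ is missing on $H$, and in the second the color $0$ is missing.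

This is the only outside theorem used for the existence results. For $\kappa=\omega_1$ it is the statement $\mathrm{Pr}_1(\aleph_2,\aleph_2,\aleph_2,\aleph_0)$, proved in S. Shelah, *Colouring and non-productivity of $\aleph_2$-c.c.*, Ann. Pure Appl. Logic 84 (1997) 153–174. For all regular uncountable $\kappa$, including $\omega_1$, it follows from a theorem in A. Rinot, *Complicated colorings*, Math. Res. Lett. 21 (2014) 1367–1388: if $\lambda,\chi$ are regular infinite cardinals, $\chi^+<\lambda$, and $E^\lambda_{\ge\chi}=\{\delta<\lambda:\mathrm{cf}(\delta)\ge\chi\}$ has a nonreflecting stationary subset, then $\mathrm{Pr}_1(\lambda,\lambda,\lambda,\chi)$. For $\lambda=\kappa^+$ and $\chi=\omega$ the conclusion is Fact 5.1. We check the hypotheses.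

First, $\chi^+=\omega_1<\kappa^+$. A stationary set $E\subseteq\lambda$ is *nonreflecting* if for every limit $\delta<\lambda$ of uncountable cofinality, $E\cap\delta$ is not stationary in $\delta$. We claim that $E=E^{\kappa^+}_\kappa=\{\delta<\kappa^+:\mathrm{cf}(\delta)=\kappa\}$ is such a set; clearly $E\subseteq E^{\kappa^+}_{\ge\omega}$. It is stationary: if $C\subseteq\kappa^+$ is a club, the supremum of its first $\kappa$ elements lies in $C$ and has cofinality $\kappa$. It does not reflect: let $\delta<\kappa^+$ be a limit of uncountable cofinality, and let $D$ be a club in $\delta$ of order type $\mathrm{cf}(\delta)\le\kappa$. Since $\mathrm{cf}(\delta)$ is uncountable, the limit points of $D$ below $\delta$ form a club in $\delta$. Each of them is the supremum of a proper initial segment of $D$, which has order type less than $\mathrm{cf}(\delta)\le\kappa$, so its cofinality is less than $\kappa$. This club misses $E$.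

**The constraint function.** Let $c$ be as in Fact 5.1. For distinct $i,j<\kappa^+$ put $e(i,j)=c(\{i,j\})$ if this is a successor ordinal below $\kappa$, and $e(i,j)=0$ otherwise. This is a constraint function on $I=\kappa^+$, with two properties.

(E1) For every $S\subseteq\kappa^+$ with $|S|=\kappa^+$ and every $\alpha<\kappa$ there are distinct $i,j\in S$ with $e(i,j)=\alpha+1$.

(E2) Every family of $\kappa^+$ pairwise disjoint nonempty finite subsets of $\kappa^+$ contains distinct $a,b$ with $e(i,j)=0$ for all $i\in a$, $j\in b$.

For (E1), apply Fact 5.1 to the singletons $\{i\}$, $i\in S$, with $\gamma=\alpha+1$. For (E2), apply it to the given family with $\gamma=0$.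

**Why finite blocks and not only singletons.** A basic open set $[p]_J$ restricts finitely many coordinates. It is not enough to have (E1) together with (E2) for singletons, as a doubled version of $e$ shows. Let $\tau$ exchange $0$ and $1$ and fix all other ordinals. On the index set $\kappa^+\times\{0,1\}$ put, for $i\ne j$,
$$e'((i,0),(j,0))=e(i,j),\qquad e'((i,1),(j,1))=\tau(e(i,j)),$$
and $e'((i,0),(j,1))=e'((j,1),(i,0))=0$ for all $i,j$. This is a constraint function. A subset of size $\kappa^+$ of the index set has $\kappa^+$ elements in one of the two copies of $\kappa^+$. On the pairs of a set of size $\kappa^+$ the function $e$ takes the value $0$ and every value $\alpha+1$ $(\alpha<\kappa)$, and hence $\tau\circ e$ does so too. So $e'$ satisfies (E1) and the singleton case of (E2). But let $p_\xi$ have domain $a_\xi=\{(\xi,0),(\xi,1)\}$ and constant value $0$. It is a condition, since $e'((\xi,0),(\xi,1))=0$. For $\xi\ne\eta$, either $e(\xi,\eta)\ge1$ or $\tau(e(\xi,\eta))=1$. So some pair between $a_\xi$ and $a_\eta$ has $e'\ge1$, and no point takes the value $0$ at both its coordinates. The $\kappa^+$ nonempty clopen sets given by the $p_\xi$ are pairwise disjoint.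

## 6. Proof of Theorems 2.1 and 2.2

Let $I=\kappa^+$, let $e$ be the constraint function of Section 5, and let $X=X_{\kappa^+}$ and $A_i$ $(i<\kappa^+)$ be as in Section 3. By Lemmas 3.1, 3.2 and 3.4, $X$ is a nonempty compact zero-dimensional space of weight at most $\kappa^+$, and the $A_i$ are nowhere dense $P_\kappa$-sets. They are pairwise distinct: for $i\ne j$ the function that is $0$ at $j$ and $\kappa$ elsewhere lies in $X$, because of any two distinct coordinates one is not $j$, and it lies in $A_i\setminus A_j$.

**Step 1: the $A_i$ cover $X$.** This step uses (E1), and we prove slightly more, for use in Corollary 2.4(C): if $S\subseteq\kappa^+$ and $|S|=\kappa^+$, then $\{A_i:i\in S\}$ covers $X$. Suppose $x\in X$ and $x(i)<\kappa$ for all $i\in S$. Since $\kappa^+$ is regular and there are only $\kappa$ possible values, there is $\alpha<\kappa$ such that $S'=\{i\in S:x(i)=\alpha\}$ has size $\kappa^+$. By (E1) there are distinct $i,j\in S'$ with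
$$e(i,j)=\alpha+1>\alpha=\max(x(i),x(j)),$$
contradicting $x\in X$. So $x(i)=\kappa$ for some $i\in S$.

**Step 2: $c(X_J)\le\kappa$ for every $J\subseteq\kappa^+$.** This step uses (E2), and it is done for all $J$ because the $A_i$ are themselves spaces $X_J$. Suppose there were $\kappa^+$ pairwise disjoint nonempty open subsets of $X_J$. By Lemma 3.3 there are $J$-conditions $p_\xi$ $(\xi<\kappa^+)$ such that the nonempty sets $[p_\xi]_J$ are pairwise disjoint. In particular the $p_\xi$ are distinct.

For a given finite $F\subseteq J$ there are at most $\kappa$ conditions with domain $F$. So $\kappa^+$ different sets occur among the domains, and after thinning out to $\kappa^+$ many indices we may assume that the sets $\operatorname{dom}p_\xi$ are distinct. By the $\Delta$-system lemma we may thin out again so that they form a $\Delta$-system with some root $r$. There are at most $\kappa$ functions from the finite set $r$ to $\kappa$, so after one more thinning out all the restrictions $p_\xi\restriction r$ coincide. There are still $\kappa^+$ indices.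

Let $a_\xi=\operatorname{dom}p_\xi\setminus r$. These sets are finite and pairwise disjoint. At most one of them is empty, since the domains are distinct; discard it. By (E2) there are $\xi\ne\eta$ with $e(i,j)=0$ for all $i\in a_\xi$ and $j\in a_\eta$.

Put $q=p_\xi\cup p_\eta$. The two domains intersect in $r$, where the two functions agree, so $q$ is a function with finite domain and isolated values. It is a $J$-condition. Indeed two distinct points of $\operatorname{dom}q$ lie both in $\operatorname{dom}p_\xi$, or both in $\operatorname{dom}p_\eta$, or one in $a_\xi$ and the other in $a_\eta$. In the first two cases the requirement holds because $p_\xi$ and $p_\eta$ are conditions. In the third case $e=0$ and there is nothing to satisfy. Hence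
$$\emptyset\ne[q]_J\subseteq[p_\xi]_J\cap[p_\eta]_J,$$
contradicting disjointness.

**Step 3: $c(A_i)=c(X)=\kappa$.** The upper bounds come from Step 2, and the lower bounds from Lemma 3.5. By Step 2 with $J=\kappa^+$ we have $c(X)\le\kappa$. By Lemma 3.5, $A_i$ is homeomorphic to $X_J$ with $J=\kappa^+\setminus\{i\}$, so $c(A_i)=c(X_J)\le\kappa$ by Step 2. Both $c(X)$ and $c(X_J)$ are at least $\kappa$ by Lemma 3.5.

This proves Theorem 2.2. The case $\kappa=\omega_1$ is Theorem 2.1, which answers the problem affirmatively in ZFC. $\blacksquare$

## 7. Lower bounds: number of sets, $\pi$-weight, cellularity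

We now prove Theorem 2.3. Let $X$ be compact and $U\subseteq X$ nonempty open. Everything rests on two observations.

**Observation 7.1.** If $A$ is a $P_\kappa$-set and $\mathcal V$ is a family of fewer than $\kappa$ open sets $V$ with $\overline V\cap A=\emptyset$, then $\overline{\bigcup\mathcal V}\cap A=\emptyset$.

*Proof.* The sets $X\setminus\overline V$ $(V\in\mathcal V)$ are fewer than $\kappa$ neighborhoods of $A$, so their intersection contains an open $G\supseteq A$. Since $G$ is open and misses $\bigcup\mathcal V$, it misses $\overline{\bigcup\mathcal V}$. $\square$

**Observation 7.2.** If $A$ is closed and nowhere dense and $W\ne\emptyset$ is open, then there is a nonempty open $V\subseteq W$ with $\overline V\cap A=\emptyset$.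

*Proof.* $W\setminus A$ is open, and nonempty since $A$ has empty interior. Compact Hausdorff spaces are regular, so there is a nonempty open $V$ with $\overline V\subseteq W\setminus A$. $\square$

The Baire argument for countably many nowhere dense sets shrinks one open set step by step. It gets stuck at limit stages, where a decreasing sequence of open sets need not leave a nonempty open set from which to continue. The remedy for $P_\kappa$-sets is to shrink not one set but a family of fewer than $\kappa$ sets at each stage, arranged so that only *finite* chains are ever needed. Observation 7.1 keeps the closure of the union of the family away from the $P_\kappa$-set, and compactness does the rest.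

For (i) and (ii) fix a nonempty open $U_0$ with $\overline{U_0}\subseteq U$, by regularity.

**Part (i): $\kappa$ sets do not cover.** A cover by no sets is impossible as $U\neq\emptyset$, so by repeating sets we may consider nowhere dense $P_\kappa$-sets $A_\alpha$ $(\alpha<\kappa)$. By recursion on $\alpha<\kappa$ we define families $\mathcal W_\alpha$ of nonempty open subsets of $U_0$ with $|\mathcal W_\alpha|<\kappa$. For each
$$W\in\{U_0\}\cup\bigcup_{\beta<\alpha}\mathcal W_\beta$$
choose, by Observation 7.2, a nonempty open $V\subseteq W$ with $\overline V\cap A_\alpha=\emptyset$, and let $\mathcal W_\alpha$ be the set of these $V$. As $\alpha<\kappa$ and each $|\mathcal W_\beta|<\kappa$, regularity of $\kappa$ gives $|\mathcal W_\alpha|<\kappa$.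

Put $F_\alpha=\overline{\bigcup\mathcal W_\alpha}\subseteq\overline{U_0}$. By Observation 7.1, $F_\alpha\cap A_\alpha=\emptyset$. The sets $F_\alpha$ have the finite intersection property. Given $\alpha_1<\dots<\alpha_n$, choose $W_1\in\mathcal W_{\alpha_1}$. Given $W_k\in\mathcal W_{\alpha_k}$, the set $W_k$ is one of those treated at stage $\alpha_{k+1}>\alpha_k$, so there is $W_{k+1}\in\mathcal W_{\alpha_{k+1}}$ with $W_{k+1}\subseteq W_k$. Then $\emptyset\ne W_n\subseteq F_{\alpha_1}\cap\dots\cap F_{\alpha_n}$. By compactness there is $x\in\bigcap_{\alpha<\kappa}F_\alpha\subseteq\overline{U_0}\subseteq U$, and $x\notin\bigcup_{\alpha<\kappa}A_\alpha$.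

**Part (ii): small $\pi$-weight.** Now all nowhere dense $P_\kappa$-sets must be avoided at once, and there may be more than $\kappa$ of them, so a recursion along $\kappa$ is not available. Instead the shrinking is done inside one list of $\kappa$ open sets, and the $P_\kappa$-sets are ordered by how much of the list they need.

Take a $\pi$-base of $U$ of size at most $\kappa$. Its members contained in $U_0$ form a $\pi$-base of $U_0$. List them, with repetitions if necessary, as $\{V_\xi:\xi<\kappa\}$; all $V_\xi$ are nonempty. Let $A$ be a nowhere dense $P_\kappa$-set and $\xi<\kappa$. By Observation 7.2 there is a nonempty open $V\subseteq V_\xi$ with $\overline V\cap A=\emptyset$, and $V$ contains a member of the list. So we may choose $f_A(\xi)<\kappa$ with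
$$V_{f_A(\xi)}\subseteq V_\xi\quad\text{and}\quad\overline{V_{f_A(\xi)}}\cap A=\emptyset.$$
There is $\gamma_A$ with $0<\gamma_A<\kappa$ that is closed under $f_A$, meaning that $\xi<\gamma_A$ implies $f_A(\xi)<\gamma_A$. To get it, put $\gamma^0=1$ and let $\gamma^{n+1}$ be the supremum of $\{\gamma^n\}\cup\{f_A(\xi)+1:\xi<\gamma^n\}$. Each $\gamma^n$ is below $\kappa$ because $\kappa$ is regular, and $\gamma_A=\sup_n\gamma^n<\kappa$ because $\kappa$ is also uncountable. Put
$$F_A=\overline{\bigcup\{V_\xi:\xi<\gamma_A,\ \overline{V_\xi}\cap A=\emptyset\}}\subseteq\overline{U_0}.$$
This is the closure of a union of fewer than $\kappa$ sets, so $F_A\cap A=\emptyset$ by Observation 7.1.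

The sets $F_A$, over all nowhere dense $P_\kappa$-sets $A$, have the finite intersection property. Let $A_1,\dots,A_n$ be given, indexed so that $\gamma_{A_1}\le\dots\le\gamma_{A_n}$. Put
$$\xi_1=f_{A_1}(0),\qquad\xi_{k+1}=f_{A_{k+1}}(\xi_k).$$
Then $\xi_k<\gamma_{A_k}$ for all $k$. For $k=1$ this holds since $0<\gamma_{A_1}$ and $\gamma_{A_1}$ is closed under $f_{A_1}$. If $\xi_k<\gamma_{A_k}$, then $\xi_k<\gamma_{A_{k+1}}$, and $\gamma_{A_{k+1}}$ is closed under $f_{A_{k+1}}$, so $\xi_{k+1}<\gamma_{A_{k+1}}$. By the choice of $f_{A_k}$ also $\overline{V_{\xi_k}}\cap A_k=\emptyset$, so $V_{\xi_k}\subseteq F_{A_k}$. Moreover $V_{\xi_{k+1}}\subseteq V_{\xi_k}$. Hence $\emptyset\neq V_{\xi_n}\subseteq F_{A_1}\cap\dots\cap F_{A_n}$.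

The empty set is a nowhere dense $P_\kappa$-set, so there is at least one set $F_A$. By compactness there is $x\in\bigcap_AF_A\subseteq\overline{U_0}\subseteq U$, and $x$ lies in no nowhere dense $P_\kappa$-set $A$, because $F_A\cap A=\emptyset$.

**Part (iii): many disjoint open sets.** Let $A$ be a nowhere dense $P_\kappa$-set that meets $U$. The point is that fewer than $\kappa$ open sets kept away from $A$ cannot fill up $U$ near $A$. By Zorn's lemma let $\mathcal V$ be a maximal pairwise disjoint family of nonempty open $V\subseteq U$ with $\overline V\cap A=\emptyset$. Suppose $|\mathcal V|<\kappa$. By Observation 7.1 the open set $G=X\setminus\overline{\bigcup\mathcal V}$ contains $A$. So $U\cap G\supseteq U\cap A$ is nonempty, and by Observation 7.2 it contains a nonempty open $V'$ with $\overline{V'}\cap A=\emptyset$. Since $V'$ is disjoint from every member of $\mathcal V$, this contradicts maximality. Hence $|\mathcal V|\ge\kappa$. $\blacksquare$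

## 8. The possible cellularities, and the exact size of $X$

We prove Corollary 2.4. Here $\kappa=\omega_1$, and $X$ and $A_i$ $(i<\omega_2)$ are those of Theorem 2.1, as constructed in Section 6.

**Part (A).** If $\mu=\omega$, a space of cellularity at most $\mu$ is ccc, so no nonempty compact space is covered as required, by (a). If $\mu\ge\omega_1$, the space $X$ is covered by nowhere dense $P$-sets of cellularity $\omega_1\le\mu$.

To realize $\mu\ge\omega_1$ exactly, multiply by a space of cellularity $\mu$. Let $Y$ be the one-point compactification of a discrete set $D$ of size $\mu$. Then $D$ is a dense set of isolated points of $Y$. The sets $A_i\times Y$ cover the compact space $X\times Y$. We check the remaining properties of $A_i\times Y$.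

- It is a $P$-set by Lemma 1.1, as the preimage of the $P$-set $\{\omega_1\}$ under the continuous map $X\times Y\to\omega_1+1$, $(x,y)\mapsto x(i)$.
- It is nowhere dense. It is closed, and if it contained a nonempty open set, it would contain a nonempty open box $O\times O'$. Then $O\subseteq A_i$, contradicting that $A_i$ is nowhere dense.
- Its cellularity is at least $\mu$, since the sets $A_i\times\{d\}$, $d\in D$, are nonempty, open in $A_i\times Y$ and pairwise disjoint.
- Its cellularity is at most $\mu$. Let $\mathcal O$ be a family of pairwise disjoint nonempty open subsets of $A_i\times Y$. Since $A_i\times D$ is dense in $A_i\times Y$, each $O\in\mathcal O$ meets $A_i\times\{d\}$ for some $d\in D$. For fixed $d$, the members of $\mathcal O$ that meet $A_i\times\{d\}$ have pairwise disjoint nonempty open traces on this copy of $A_i$, so there are at most $c(A_i)=\omega_1$ of them. Hence $|\mathcal O|\le\mu\cdot\omega_1=\mu$.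

**Part (B).** Let a compact space be covered by nowhere dense $P$-sets, and let $U$ be a nonempty open subset. Every point of $U$ lies in a nowhere dense $P$-set. So by Theorem 2.3(ii) the $\pi$-weight of $U$ is not at most $\omega_1$, that is, it is at least $\omega_2$. Also $U$ meets a nowhere dense $P$-set, so by Theorem 2.3(iii) its cellularity is at least $\omega_1$.

Now let $U$ be a nonempty open subset of $X$. Both lower bounds apply to $U$. Its $\pi$-weight is at most its weight, which is at most the weight of $X$, which is at most $\omega_2$. Its cellularity is at most $c(X)=\omega_1$, since disjoint open subsets of $U$ are disjoint open subsets of $X$. So $U$ has $\pi$-weight $\omega_2$ and cellularity $\omega_1$. Taking $U=X$, the weight of $X$ is at least its $\pi$-weight $\omega_2$, hence it is exactly $\omega_2$.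

**Part (C).** The first statement is Theorem 2.3(i) with $\kappa=\omega_1$ and $U$ the whole space. The second was proved in Step 1 of Section 6. $\blacksquare$
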